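# Hypermetric Hilbert geometries near the ball

## 1. Ellipsoids as the expected answer: the ball, the cube and the octahedron

Take a convex body $K$ in $\mathbb{R}^n$ and stand at an interior point $x$. Measure a vector $v$ by how soon the line through $x$ in direction $v$ leaves $K$, forwards and backwards. This gives a norm at $x$, and so a geometry on $\operatorname{int}K$. Its local unit balls change with $x$. Ask that for every $x$ the polar of the local unit ball be a limit of sums of line segments. Which bodies $K$ meet this demand at all their interior points?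

The answer one would first guess is: **in dimension $n>2$, only ellipsoids.** There is one condition for each of infinitely many points $x$, ellipsoids meet all of them, and the first other examples fail. We fix the definitions and then test the guess.

**Definitions.** A *convex body* is a compact convex set in $\mathbb{R}^n$ with nonempty interior. If $L$ is a convex body with $0\in\operatorname{int}L$, its *polar body* is $L^\circ=\{y:\langle z,y\rangle\le1\text{ for all }z\in L\}$, and its *gauge function* is $\|v\|_L=\inf\{\lambda>0:v\in\lambda L\}$. The *support function* of a compact convex set $L$ is $h_L(v)=\max_{y\in L}\langle v,y\rangle$. We put $A-B=\{a-b:a\in A,\,b\in B\}$. A *zonotope* is a finite Minkowski sum of segments, and a *zonoid* is a convex body that is a limit of zonotopes in the Hausdorff metric.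

Recall that $\|\cdot\|_L=h_{L^\circ}$ and $h_{A-B}(v)=h_A(v)+h_B(-v)$.

**Definition.** A finite-dimensional normed space is *hypermetric* if the polar of its unit ball is a zonoid. A projective Finsler space is *hypermetric* if every local norm $F(x,\cdot)$ is hypermetric.

For instance, the norm $|v_1|+\dots+|v_n|$ is hypermetric: the polar of its unit ball is a cube, a sum of $n$ segments. The Euclidean norm is hypermetric too, because
$$\int_{S^{n-1}}|\langle v,\eta\rangle|\,d\eta=2\omega|v|, \tag{1}$$
where $\omega$ is the volume of the unit ball of $\mathbb{R}^{n-1}$ (both sides count twice the volume of the projection of the ball along $v$ when $|v|=1$), and approximating the integral by sums exhibits a ball as a limit of zonotopes.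

**Definition.** The *Hilbert geometry* on $\operatorname{int}K$ is the projective Finsler space with metric
$$F(x,v)=\tfrac12\big(\|v\|_{K-x}+\|-v\|_{K-x}\big).$$

As $\|\cdot\|_{K-x}$ is the support function of $(K-x)^\circ$, the polar of the local unit ball at $x$ is $\frac12\big((K-x)^\circ-(K-x)^\circ\big)$. The factor $\frac12$ is harmless, so we work with
$$\varphi(x,v)=\|v\|_{K-x},\qquad h(x,v)=\varphi(x,v)+\varphi(x,-v),$$
where $h(x,\cdot)$ is the support function of $(K-x)^\circ-(K-x)^\circ$. In words, if the line $y+\mathbb{R}v$ meets $K$ exactly for parameters in $[a,b]$ with $a<b$, and $a<\tau<b$ with $y+\tau v\in\operatorname{int}K$, then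
$$\varphi(y+\tau v,v)=\frac1{b-\tau},\qquad \varphi(y+\tau v,-v)=\frac1{\tau-a}. \tag{2}$$
The Hilbert geometry of an ellipsoid is the hyperbolic geometry (Klein model). The problem is this:

> Let $n>2$ and let $(K-x)^\circ-(K-x)^\circ$ be a zonoid for every $x\in\operatorname{int}K$. Must $K$ be an ellipsoid?

**The plane.** Every $0$-symmetric convex polygon is a sum of segments, and every $0$-symmetric planar convex body is a limit of such polygons. So for $n=2$ every $K$ has the property. This is why $n>2$ is assumed.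

**The ball.** Let $K=B$ be the unit ball and $|x|<1$. The equation $|x+v/\lambda|=1$ reads $\lambda^2(1-|x|^2)-2\lambda\langle x,v\rangle-|v|^2=0$, and $\varphi(x,v)$ is its positive root. Adding the roots for $v$ and $-v$ gives
$$h(x,v)=\frac{2\sqrt{(1-|x|^2)|v|^2+\langle x,v\rangle^2}}{1-|x|^2}=2|A_xv|. \tag{3}$$
Here $A_x$ is symmetric and positive definite; for $x=te$ with $|e|=1$ it has eigenvalue $(1-t^2)^{-1}$ on $\mathbb{R}e$ and $(1-t^2)^{-1/2}$ on $e^\perp$. So $h(x,\cdot)$ is the support function of the ellipsoid $2A_xB$, a linear image of a ball and hence a zonoid. For an affine bijection $T$ with linear part $T_0$ we have $(TK-Tx)^\circ=T_0^{-\top}(K-x)^\circ$, because $\langle T_0z,y\rangle\le1$ means $\langle z,T_0^\top y\rangle\le1$. Linear maps preserve zonoids, so the property is affinely invariant and all ellipsoids have it.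

**A test for polytopes.** Suppose $h_Z(v)=\int|\langle v,\eta\rangle|\,d\mu(\eta)$ with an even finite positive measure $\mu$ on the sphere, as holds for every $0$-symmetric zonoid by (Z1) below. The face $F(Z,u)$ of $Z$ with outer normal $u$ has as support function the one-sided derivative $\lim_{\epsilon\downarrow0}\epsilon^{-1}(h_Z(u+\epsilon v)-h_Z(u))$, which is
$$\int_{\langle u,\eta\rangle\ne0}\operatorname{sgn}\langle u,\eta\rangle\,\langle v,\eta\rangle\,d\mu+\int_{\langle u,\eta\rangle=0}|\langle v,\eta\rangle|\,d\mu .$$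
The first term is linear in $v$ and the second is even in $v$. So every face of a $0$-symmetric zonoid is centrally symmetric.

**The cube in $\mathbb{R}^3$.** For $K=[-1,1]^3$ and $x=0$, the body $K^\circ-K^\circ$ is twice an octahedron. Its triangular faces are not centrally symmetric, so the cube fails at its center.

**The octahedron.** For $K=\{|y_1|+|y_2|+|y_3|\le1\}$ and $x=0$ we get twice a cube, so the center passes. Now take $x=te_1$ with $0<t<1$. Since $K-x=\{z:\langle z,\epsilon\rangle\le1-t\epsilon_1,\ \epsilon\in\{\pm1\}^3\}$, the polar $P=(K-x)^\circ$ is the convex hull of the points $\epsilon/(1-t\epsilon_1)$. Let $u=(-t,1,0)$. At such a point $\langle u,\cdot\rangle$ equals $1$ if $\epsilon_2=1$, and $-\frac{1+t\epsilon_1}{1-t\epsilon_1}$ if $\epsilon_2=-1$. So $F(P,u)$ is a trapezoid whose parallel sides have direction $e_3$ and lengths $\frac2{1-t}$ and $\frac2{1+t}$, while $F(P,-u)$ is a segment of direction $e_3$ and length $\frac2{1-t}$. Hence $F(P-P,u)=F(P,u)-F(P,-u)$ is a trapezoid with parallel sides of lengths $\frac4{1-t}$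 and $\frac2{1+t}+\frac2{1-t}$. These are unequal, so it is not centrally symmetric, and $P-P$ is not a zonoid.

So far the guess survives: the ball passes everywhere, and an example that passes at one point fails next to it. Nevertheless the guess is wrong.

## 2. A characterization by section volumes, and bodies near the ball

From now on $n\ge3$, $m=\frac{n-1}2$, $S=S^{n-1}$, $B$ is the closed unit ball, and
$$\gamma_n=\frac{\pi}{2(2\pi)^{n-1}},\qquad \hat f(\zeta)=\int f(x)e^{-i\langle x,\zeta\rangle}dx .$$
For a convex body $K$ and $\eta\in S$ let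
$$V_\eta(t)=\operatorname{vol}_{n-1}(K\cap\{\langle y,\eta\rangle=t\}),\qquad I_\eta=(-h_K(-\eta),\,h_K(\eta)).$$

**Definition.** For $\chi\in C_c^\infty(\mathbb{R})$ and $k\in\mathbb{N}$, $|D|^k\chi$ is the bounded continuous function with Fourier transform $|r|^k\hat\chi(r)$. For bounded, compactly supported, measurable $u$, $|D|^ku$ is the distribution $\langle|D|^ku,\chi\rangle=\int u\,|D|^k\chi\,dt$.

If $k$ is even, $|D|^k=(-1)^{k/2}\frac{d^k}{dt^k}$, since $(-1)^{k/2}(ir)^k=r^k$. If $k$ is odd, $|D|^k$ is nonlocal. It is tied to the Hilbert transform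
$$H\chi(s)=\frac1\pi\,\mathrm{p.v.}\!\int\frac{\chi(\tau)}{s-\tau}\,d\tau,$$
whose multiplier is $-i\operatorname{sgn}r$. So $H\chi$ is smooth with bounded derivatives, and $(ir)(-i\operatorname{sgn}r)=|r|$ gives
$$|D|\chi=(H\chi)'. \tag{4}$$
As an example, take $u=1_{[a,b]}$ and $\chi\in C_c^\infty(a,b)$. By (4),
$$\langle|D|1_{[a,b]},\chi\rangle=H\chi(b)-H\chi(a)=\frac1\pi\int\chi(\tau)\Big[\frac1{b-\tau}+\frac1{\tau-a}\Big]d\tau . \tag{5}$$
So on $(a,b)$ the distribution $|D|1_{[a,b]}$ is the function $\frac1\pi\big[\frac1{b-\tau}+\frac1{\tau-a}\big]$. Compare this with (2).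

**Theorem A (characterization).** For every convex body $K\subset\mathbb{R}^n$ the following are equivalent.

(a) $(K-x)^\circ-(K-x)^\circ$ is a zonoid for every $x\in\operatorname{int}K$.

(b) For every $\eta\in S$ the distribution $\Lambda_\eta:=|D|^nV_\eta$ is nonnegative on $I_\eta$, i.e. $\langle\Lambda_\eta,\chi\rangle\ge0$ for all $0\le\chi\in C_c^\infty(I_\eta)$.

For even $n$, (b) says $(-1)^{n/2}V_\eta^{(n)}\ge0$ on $I_\eta$. Formally putting $n=2$ gives $-V_\eta''\ge0$, the concavity of the section lengths of a planar convex body, which always holds. This agrees with what we saw in the plane.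

**Theorem B.** Let $q_0(y)=|y|^2-1$. There is $\delta=\delta(n)>0$ such that for every $q\in C^{2n+5}(3B)$ with $\|q-q_0\|_{C^{2n+5}(3B)}<\delta$, the set $K_q=\{y\in3B:q(y)\le0\}$ is a convex body whose Hilbert geometry is hypermetric.

Here $\|f\|_{C^k}=\max_{i\le k}\sup\|D^if\|$ with operator norms, so the norm on $3B$ is rotation invariant.

**Corollary.** Let $K_\varepsilon=\{y\in\mathbb{R}^n:|y|^2+\varepsilon y_1^4\le1\}$. For all sufficiently small $\varepsilon>0$, $(K_\varepsilon-x)^\circ-(K_\varepsilon-x)^\circ$ is a zonoid for every $x\in\operatorname{int}K_\varepsilon$, and $K_\varepsilon$ is not an ellipsoid. So the answer to the problem is **no** for every $n>2$.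

**Proof of the Corollary from Theorem B.** Take $q=q_0+\varepsilon y_1^4$. Since $q>0$ where $|y|>1$, we have $K_q=K_\varepsilon$, and Theorem B applies for small $\varepsilon$. Suppose $K_\varepsilon$ were an ellipsoid. Its section with the $(y_1,y_2)$-plane would be an ellipse that is symmetric in both axes, hence of the form $\{ay_1^2+by_2^2\le1\}$. The boundary point $(0,1)$ gives $b=1$. Comparing $y_2^2$ on the boundary, $1-y_1^2-\varepsilon y_1^4=1-ay_1^2$ for all small $y_1$. This forces $\varepsilon=0$, a contradiction. $\square$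

By the affine invariance of Section 1, affine images of the bodies in Theorem B have the property as well.

**Facts on zonoids.** They are in R. Schneider, *Convex Bodies: The Brunn–Minkowski Theory*, 2nd ed., Sections 1.8 and 3.5. Call a compact convex set a *centered zonoid* if it is a limit of zonotopes centered at $0$; it may have empty interior.

* (Z1) A compact convex set is a centered zonoid iff its support function is $\int_S|\langle v,\eta\rangle|\,d\mu(\eta)$ with an even positive finite measure $\mu$. Centered zonoids are closed under sums, nonnegative multiples and Hausdorff limits. A $0$-symmetric zonoid is a centered zonoid (translate the approximating zonotopes by their centers, which converge to $0$), and a centered zonoid with interior points is a zonoid.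
* (Z2) An even finite signed measure $\mu$ on $S$ with $\int_S|\langle v,\eta\rangle|\,d\mu(\eta)=0$ for all $v$ is zero.
* (Z3) If support functions converge pointwise to a support function, the sets converge in the Hausdorff metric.

The bodies $(K-x)^\circ-(K-x)^\circ$ are $0$-symmetric with interior points, so for them "zonoid" and "centered zonoid" mean the same.

## 3. Perturbing one point at a time, and the boundary

The natural attack on the guess is a perturbation argument: fix $x$, write down the density of the ball's $h(x,\cdot)$ in the representation (Z1), and hope that it stays positive when the ball is deformed. Let us compute that density.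

Write $A=A_x$. By (1), $2|Av|=\frac1\omega\int_S|\langle v,A\eta\rangle|\,d\eta$. Substitute $\xi=A\eta/|A\eta|$, for which $d\xi=\det A\,|A\eta|^{-n}d\eta$ and $|A\eta|=|A^{-1}\xi|^{-1}$ (because $\eta=|A\eta|A^{-1}\xi$ is a unit vector). This gives
$$h(x,v)=2|Av|=\frac1\omega\int_S|\langle v,\xi\rangle|\,\frac{|A^{-1}\xi|^{-n-1}}{\det A}\,d\xi .$$
For $x=te$ we have $\det A=(1-t^2)^{-1-\frac{n-1}2}=(1-t^2)^{-\frac{n+1}2}$, and with $\langle\xi,e\rangle=\cos\alpha$,
$$|A^{-1}\xi|^2=(1-t^2)^2\cos^2\alpha+(1-t^2)\sin^2\alpha=(1-t^2)(1-t^2\cos^2\alpha)=(1-t^2)(1-\langle x,\xi\rangle^2).$$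
The powers of $1-t^2$ cancel, and for the ball
$$h(x,v)=\int_S|\langle v,\xi\rangle|\,\rho_x(\xi)\,d\xi,\qquad \rho_x(\xi)=\frac1\omega\,(1-\langle x,\xi\rangle^2)^{-\frac{n+1}2}. \tag{6}$$
The minimum of $\rho_x$ is $\frac1\omega$ for every $x$. So there is room at each point, and this is the first sign that the guess may be wrong.

Where does the pointwise argument stop? Suppose one has an estimate "change of density $\le C\cdot N(\text{change of }h(x,\cdot))$", with some norm $N$ that dominates the supremum over $S$. To conclude positivity from the bound $\frac1\omega$, one needs $N(\text{change})<\frac1{C\omega}$ at every $x$. Now take $K_\varepsilon$, and let $a\in(0,1)$ solve $a^2+\varepsilon a^4=1$. At $x=se_1$ with $v=e_1$, (2) gives $\frac{2a}{a^2-s^2}$ for $K_\varepsilon$ and $\frac2{1-s^2}$ for the ball. As $s\uparrow a$, the first tends to infinity and the second stays bounded. So for each fixed $\varepsilon>0$ the change is unbounded, and the condition fails near the boundary. One could compare with an ellipsoid that depends on $x$,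 but then the estimates have to be uniform while the local unit balls degenerate.

Formula (6) suggests a better organization. The density is a function of two variables $(x,\xi)$, but it depends on $x$ **only through the number $\langle x,\xi\rangle$**. All points $x$ of a hyperplane section orthogonal to $\xi$ share one value. If this persists for general $K$, then for each direction there is a single function on an interval to be controlled.

## 4. The sum of the two gauges as a Fourier multiplier of the indicator

The persistence comes from comparing (2) with (5): along each line in direction $v$, $|v|=1$, the function $h(\cdot,v)$ is $\pi|D|$ applied to the indicator of the chord. In other words, inside $K$, $h(\cdot,v)$ is $\pi$ times $1_K$ acted on by the Fourier multiplier $|\langle v,\zeta\rangle|$. In polar coordinates $\zeta=r\eta$ this multiplier is $|r|\,|\langle v,\eta\rangle|$, which already contains the kernel of (Z1). The Jacobian contributes $|r|^{n-1}$, and $\hat1_K(r\eta)=\hat V_\eta(r)$ since $1_K$ integrates over hyperplanes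 to $V_\eta$. So the density at $(x,\eta)$ should be $\gamma_n(|D|^nV_\eta)(\langle x,\eta\rangle)$. We make this exact by testing against functions of $x$.

For real $\psi\in C_c^\infty(\operatorname{int}K)$ let $R_\eta\psi(t)=\int_{\langle y,\eta\rangle=t}\psi$. An interior point $y$ of $K$ has $\langle y,\eta\rangle\in I_\eta$, so $R_\eta\psi\in C_c^\infty(I_\eta)$; also $\widehat{R_\eta\psi}(r)=\hat\psi(r\eta)$. Put
$$g_\psi(\eta)=\langle\Lambda_\eta,R_\eta\psi\rangle=\int V_\eta\,|D|^nR_\eta\psi\,dt=\frac1{2\pi}\int_{\mathbb{R}}|r|^n\,\hat1_K(-r\eta)\,\hat\psi(r\eta)\,dr. \tag{7}$$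
The last equality is Fubini's theorem for $|D|^nR_\eta\psi(t)=\frac1{2\pi}\int|r|^n\hat\psi(r\eta)e^{irt}dr$; the double integral converges absolutely because $V_\eta$ is integrable and $\hat\psi$ decreases rapidly. Since $|\hat1_K|\le\operatorname{vol}K$ and $\hat\psi(r\eta)$ is rapidly decreasing uniformly in $\eta$, dominated convergence shows that $g_\psi$ is continuous. It is real, because $|D|^n$ maps real functions to real functions. It is even, because $V_{-\eta}(t)=V_\eta(-t)$, $R_{-\eta}\psi(t)=R_\eta\psi(-t)$ and $|D|^n$ commutes with reflection.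

**Continuity of $h$.** On $\operatorname{int}K\times\mathbb{R}^n$ the function $\varphi$, hence $h$, is jointly continuous. Indeed let $\lambda>0$. Then $\varphi(x,v)<\lambda$ iff $x+v/\lambda\in\operatorname{int}K$: if $x+v/\mu\in K$ for some $0<\mu<\lambda$, then $x+v/\lambda$ lies on the segment from the interior point $x$ to $x+v/\mu$, before its end, and so is interior; conversely an interior point allows a slightly smaller $\lambda$. This is an open condition on $(x,v)$. And $\varphi(x,v)\le\lambda$ iff $x+v/\lambda\in K$, a closed condition. Since $\varphi\ge0$, this suffices.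

**Proposition 1.** For every convex body $K$, every real $\psi\in C_c^\infty(\operatorname{int}K)$ and every $v\in\mathbb{R}^n$,
$$\int\psi(x)h(x,v)\,dx=\gamma_n\int_S|\langle v,\eta\rangle|\,g_\psi(\eta)\,d\eta .$$

**Proof.** By homogeneity let $|v|=1$. Let
$$M_v\psi(x)=(2\pi)^{-n}\int|\langle v,\zeta\rangle|\,\hat\psi(\zeta)e^{i\langle x,\zeta\rangle}d\zeta,\qquad J=\int_KM_v\psi .$$
The function $M_v\psi$ is bounded and continuous. We compute $J$ twice.

**Step 1: polar coordinates in frequency.** *This step produces the right-hand side.* By Fubini (absolute convergence) and $\int f\,d\zeta=\frac12\int_S\int_{\mathbb{R}}f(r\eta)|r|^{n-1}dr\,d\eta$,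
$$J=(2\pi)^{-n}\!\int\hat1_K(-\zeta)|\langle v,\zeta\rangle|\hat\psi(\zeta)\,d\zeta=\tfrac12(2\pi)^{-n}\!\int_S|\langle v,\eta\rangle|\int_{\mathbb{R}}|r|^n\hat1_K(-r\eta)\hat\psi(r\eta)\,dr\,d\eta .$$
The inner integral is $2\pi g_\psi(\eta)$ by (7), so $J=\frac12(2\pi)^{1-n}\int_S|\langle v,\eta\rangle|g_\psi(\eta)\,d\eta$.

**Step 2: lines in direction $v$.** *This step produces the left-hand side.* For $y\in v^\perp$ let $\psi_y(s)=\psi(y+sv)$, and write $\zeta=\zeta'+rv$ with $\zeta'\in v^\perp$. Now $\hat\psi(\zeta'+rv)=\int_{v^\perp}\hat\psi_{y'}(r)e^{-i\langle y',\zeta'\rangle}dy'$, so Fourier inversion in $v^\perp$ gives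
$$(2\pi)^{-(n-1)}\int_{v^\perp}\hat\psi(\zeta'+rv)e^{i\langle y,\zeta'\rangle}d\zeta'=\hat\psi_y(r).$$
Hence $M_v\psi(y+sv)=\frac1{2\pi}\int|r|\hat\psi_y(r)e^{irs}dr=(|D|\psi_y)(s)$.

If $\psi_y\not\equiv0$, the line $y+\mathbb{R}v$ meets $\operatorname{int}K$. Then $\{s:y+sv\in K\}=[a,b]$ with $a<b$. The points with $s=a,b$ are boundary points of $K$, so they are outside $\operatorname{supp}\psi$, and $\operatorname{supp}\psi_y\subset(a,b)$. By (5) and (2),
$$\int_a^b|D|\psi_y\,ds=\frac1\pi\int\psi_y(\tau)\Big[\frac1{b-\tau}+\frac1{\tau-a}\Big]d\tau=\frac1\pi\int\psi_y(\tau)\,h(y+\tau v,v)\,d\tau .$$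
If $\psi_y\equiv0$, both ends of this chain contribute $0$. Integrating over $y\in v^\perp$ gives $J=\frac1\pi\int\psi(x)h(x,v)\,dx$.

Comparing the two values, $\int\psi h\,dx=\frac\pi2(2\pi)^{1-n}\int_S|\langle v,\eta\rangle|g_\psi\,d\eta$, and the constant is $\gamma_n$. $\square$

## 5. Positivity of the section distributions: proof of Theorem A

**Step 1: (b)⇒(a).** *We remove the test function by letting it concentrate.* If $\psi\ge0$, then $R_\eta\psi\ge0$, so $g_\psi\ge0$ by (b). By Proposition 1 and (Z1), $\int\psi(x)h(x,\cdot)\,dx$ is the support function of a centered zonoid. Let $\psi$ run through an approximate identity at $x\in\operatorname{int}K$ (nonnegative, integral $1$, supports shrinking to $x$). By continuity of $h$ these support functions converge pointwise to $h(x,\cdot)$. By (Z3) the sets converge, and by (Z1) the limit $(K-x)^\circ-(K-x)^\circ$ is a centered zonoid, hence a zonoid.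

**Step 2: (a) makes $g_\psi$ nonnegative.** *An average of zonoids is a zonoid, and its representing measure is unique.* Let $0\le\psi\in C_c^\infty(\operatorname{int}K)$. For each $v$ the function $x\mapsto\psi(x)h(x,v)$, extended by $0$, is continuous with compact support. So the Riemann sums $\sum_i\epsilon^n\psi(x_i)h(x_i,v)$ over the grids $\epsilon\mathbb{Z}^n$ converge to $\int\psi(x)h(x,v)\,dx$ as $\epsilon\to0$. As functions of $v$ they are support functions of centered zonoids by (a) and (Z1). The limit is sublinear in $v$, hence a support function. By (Z3) and (Z1),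
$$\int\psi(x)h(x,\cdot)\,dx=\int_S|\langle\cdot,\eta\rangle|\,d\mu(\eta)$$
with an even finite $\mu\ge0$. Proposition 1 represents the same function by the even signed measure $\gamma_ng_\psi\,d\eta$. By (Z2), $d\mu=\gamma_ng_\psi\,d\eta$. As $g_\psi$ is continuous, $g_\psi\ge0$ everywhere.

**Step 3: every test function on $I_\eta$ has the form $R_\eta\psi$.** *This turns $g_\psi\ge0$ into (b).* Fix $\eta$ and $0\le\chi\in C_c^\infty(I_\eta)$ with $\operatorname{supp}\chi\subset[t_1,t_2]\subset I_\eta$, $t_1<t_2$. Since $\langle\cdot,\eta\rangle$ maps $\operatorname{int}K$ onto $I_\eta$, we can choose $p_i\in\operatorname{int}K$ with $\langle p_i,\eta\rangle=t_i$. Let $p(t)$ be the affine map with $p(t_i)=p_i$. Then $\langle p(t),\eta\rangle=t$, and $p([t_1,t_2])$ is a segment in $\operatorname{int}K$. Let $\beta\ge0$ be a smooth bump on $\eta^\perp$ with integral $1$ and small support near $0$, and put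
$$\psi(p(t)+z)=\chi(t)\beta(z),\qquad t\in\mathbb{R},\ z\in\eta^\perp .$$
If the support of $\beta$ is small enough, then $0\le\psi\in C_c^\infty(\operatorname{int}K)$, because the segment is compact in the open set $\operatorname{int}K$. Moreover $R_\eta\psi(t)=\chi(t)\int\beta=\chi(t)$. So $\langle\Lambda_\eta,\chi\rangle=g_\psi(\eta)\ge0$. $\square$

**The four-dimensional cube by Theorem A.** Let $K=[-1,1]^4$ and $\eta=(e_1+e_2)/\sqrt2$. The section at height $t$ is a segment of length $2(\sqrt2-|t|)$ times a square of area $4$, so $V_\eta(t)=8(\sqrt2-|t|)_+$. On $I_\eta$ we get $V_\eta''=-16\delta_0$ and $\Lambda_\eta=V_\eta''''=-16\delta_0''$. A test function $\chi\ge0$ with $\chi''(0)>0$ gives $\langle\Lambda_\eta,\chi\rangle=-16\chi''(0)<0$. So this cube fails (a).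

## 6. The ball: $|D|^n$ on the weight $(1-s^2)_+^m$

For the ball $V_\eta(t)=\omega(1-t^2)_+^m$. By hand, for $n=4$ and $f=(1-s^2)^{3/2}$ on $(-1,1)$:
$$f''=(6s^2-3)(1-s^2)^{-1/2},\quad f'''=s(9-6s^2)(1-s^2)^{-3/2},\quad f''''=9(1-s^2)^{-5/2}.$$
In the last step the bracket is $(9-18s^2)(1-s^2)+3s^2(9-6s^2)=9$. So $\Lambda_\eta=9\omega(1-t^2)^{-5/2}$: strictly positive, and infinite at the ends of $I_\eta$.

This shows the next difficulty. If $K$ is near the ball, both $\Lambda_\eta$ for $K$ and that for the ball blow up at the endpoints, and their intervals differ. Closeness of $V_\eta$ in $C^n$ on compact subintervals says nothing near the ends. The plan is to write $V_\eta$, after an affine change of variable, as $(1-s^2)^mg(s)$ with the **same** weight and with $g$ near $\omega$ in $C^{n+1}$ **up to the endpoints**. The next lemma says that this is enough.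

**Lemma 2.** There is $C=C(n)$ such that for $g\in C^{n+1}[-1,1]$ and $u(s)=(1-s^2)_+^mg(s)$ (zero for $|s|>1$), the distribution $|D|^nu$ is on $(-1,1)$ a continuous function with
$$\big|(1-s^2)^{\frac{n+1}2}\,(|D|^nu)(s)\big|\le C\|g\|_{C^{n+1}} .$$

**Proof for $n$ even.** On $(-1,1)$, $|D|^nu=(-1)^{n/2}u^{(n)}$. By induction $\frac{d^j}{ds^j}(1-s^2)^m=P_j(s)(1-s^2)^{m-j}$ with polynomials $P_j$, because differentiating the right side gives $[P_j'(1-s^2)-2(m-j)sP_j](1-s^2)^{m-j-1}$. Hence $|\frac{d^j}{ds^j}(1-s^2)^m|\le C(1-s^2)^{m-j}$ for $0\le j\le n$. In Leibniz' rule the worst power is $m-n=-\frac{n+1}2$, and the bound follows.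

**Proof for $n=2m+1$ odd, $m\ge1$ an integer.** *Here $|D|^n$ is nonlocal, so we move derivatives onto $u$ one by one and collect boundary terms.* Let $b=u^{(m)}$ on $[-1,1]$. Since $u=(1-s^2)^mg\in C^{2m+2}[-1,1]$ there, $b\in C^{m+2}[-1,1]$ and $\|b\|_{C^{m+2}}\le C\|g\|_{C^{n+1}}$. Let $\chi\in C_c^\infty(-1,1)$. Since $(ir)^{2m+1}(-i\operatorname{sgn}r)=(-1)^m|r|^n$, we have $|D|^n\chi=(-1)^m(H\chi)^{(n)}$. Since $u^{(j)}(\pm1)=0$ for $j<m$, integrating by parts $m$ times, and then $m+1$ times, gives
$$\langle|D|^nu,\chi\rangle=\int_{-1}^1b\,(H\chi)^{(m+1)}ds=\sum_{j=0}^m(-1)^j\Big[b^{(j)}(H\chi)^{(m-j)}\Big]_{-1}^1+(-1)^{m+1}\int_{-1}^1c\,H\chi\,ds, \tag{8}$$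
with $c:=b^{(m+1)}\in C^1[-1,1]$.

*Boundary terms.* As $\pm1\notin\operatorname{supp}\chi$,
$$(H\chi)^{(i)}(\pm1)=\frac{(-1)^ii!}\pi\int\frac{\chi(\tau)}{(\pm1-\tau)^{i+1}}\,d\tau .$$
So the sum in (8) is $\int\chi f$, where $f$ is a linear combination, with coefficients depending only on $n$, of $b^{(j)}(\pm1)(\pm1-s)^{-(m-j+1)}$, $0\le j\le m$. As $|{\pm1}-s|\ge\frac12(1-s^2)$, these are bounded by $C\|b\|_{C^m}(1-s^2)^{-m-1}$.

*The last integral.* We show that $H$ can be moved onto $c1_{[-1,1]}$. Let $H_\epsilon f(s)=\frac1\pi\int_{|s-\tau|>\epsilon}\frac{f(\tau)}{s-\tau}d\tau$. By Fubini and antisymmetry of the kernel,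
$$\int_{-1}^1c\,H_\epsilon\chi\,ds=-\int\chi\,H_\epsilon(c1_{[-1,1]})\,d\tau .$$
As $\epsilon\to0$, $H_\epsilon\chi\to H\chi$ uniformly: the difference is $\frac1\pi\int_{|s-\tau|<\epsilon}\frac{\chi(\tau)-\chi(s)}{s-\tau}d\tau$, of size at most $\frac{2\epsilon}\pi\sup|\chi'|$. For $s\in\operatorname{supp}\chi$ and $\epsilon<\operatorname{dist}(\operatorname{supp}\chi,\{\pm1\})$,
$$\int_{-1}^{s-\epsilon}\frac{d\tau}{s-\tau}+\int_{s+\epsilon}^1\frac{d\tau}{s-\tau}=\log\frac{1+s}\epsilon-\log\frac{1-s}\epsilon=\log\frac{1+s}{1-s}.$$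
Splitting $c(\tau)=(c(\tau)-c(s))+c(s)$, we see that $H_\epsilon(c1_{[-1,1]})$ converges uniformly on $\operatorname{supp}\chi$, with error at most $\frac{2\epsilon}\pi\sup|c'|$, to
$$Q(s)=\frac1\pi\Big[\int_{-1}^1\frac{c(\tau)-c(s)}{s-\tau}\,d\tau+c(s)\log\frac{1+s}{1-s}\Big].$$
Hence $\int_{-1}^1c\,H\chi\,ds=-\int\chi\,Q$. The integrand in $Q$ equals $-\int_0^1c'(s+\lambda(\tau-s))d\lambda$, which is continuous and bounded by $\sup|c'|$; so $Q$ is continuous on $(-1,1)$. Since $|\log\frac{1+s}{1-s}|\le\log\frac2{1-|s|}\le\frac2{1-|s|}\le\frac4{1-s^2}$, we get $|Q|\le C\|c\|_{C^1}(1-s^2)^{-1}\le C\|b\|_{C^{m+2}}(1-s^2)^{-m-1}$.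

As $m+1=\frac{n+1}2$, both contributions have the asserted bound. $\square$

**Formula (8) for $n=3$, $g=1$.** Here $m=1$, $u=1-s^2$, $b=-2s$, $b'=-2$, $c=0$. So (8) equals $-2(H\chi)'(1)-2(H\chi)'(-1)+2H\chi(1)-2H\chi(-1)$, and inserting the boundary values,
$$|D|^3(1-s^2)_+=\frac2\pi\Big[\frac1{(1-s)^2}+\frac1{(1+s)^2}+\frac1{1-s}+\frac1{1+s}\Big]=\frac2\pi\cdot\frac{2+2s^2+2-2s^2}{(1-s^2)^2}=\frac8\pi(1-s^2)^{-2}$$
on $(-1,1)$. Again a clean positive multiple of the extreme power. This is general, and the reason is formula (6).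

**Lemma 3.** On $(-1,1)$: $|D|^n(1-s^2)_+^m=c_n(1-s^2)^{-\frac{n+1}2}$ with $c_n=\dfrac1{\gamma_n\omega^2}>0$.

**Proof.** *We read Proposition 1 for the ball backwards: the density is known from (6), so it gives $|D|^nV_\eta$.* Take $K=B$. By Lemma 2 with $g=\omega$, $\Lambda_\eta$ is on $(-1,1)$ a continuous function $w_0$, independent of $\eta$, and even because $|D|^n$ commutes with reflection. As $R_\eta\psi$ is supported in $(-1,1)$,
$$g_\psi(\eta)=\int w_0(t)R_\eta\psi(t)\,dt=\int\psi(x)w_0(\langle x,\eta\rangle)\,dx .$$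
Insert this in Proposition 1 and use Fubini. Since $\psi$ is arbitrary and both sides below are continuous in $x$, for $|x|<1$
$$h(x,v)=\gamma_n\int_S|\langle v,\eta\rangle|\,w_0(\langle x,\eta\rangle)\,d\eta .$$
Compare with (6). By (Z2) the two even continuous densities agree: $\gamma_nw_0(\langle x,\eta\rangle)=\frac1\omega(1-\langle x,\eta\rangle^2)^{-\frac{n+1}2}$. Taking $x=t\eta$ gives $\gamma_nw_0(t)=\frac1\omega(1-t^2)^{-\frac{n+1}2}$. Since $w_0=\omega\,|D|^n(1-t^2)_+^m$ on $(-1,1)$, divide by $\gamma_n\omega$. $\square$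

The hand computations agree: for $n=4$, $\gamma_4=\frac1{16\pi^2}$ and $\omega=\frac{4\pi}3$ give $c_4=9$; for $n=3$, $\gamma_3=\frac1{8\pi}$ and $\omega=\pi$ give $c_3=\frac8\pi$.

## 7. Section volumes of a perturbed ball: proof of Theorem B

**Step 1: the geometry of $K_q$.** *We check that $K_q$ is a convex body and identify its boundary.* If $q$ is close to $q_0$ in $C^2(3B)$, then $D^2q$ is positive definite on $3B$, $q(0)<0$, and $q>0$ for $\frac32\le|y|\le3$. So $K_q$ is compact, convex and contained in $\frac32B$. Points with $q<0$ are interior. The midpoint of two distinct points of $K_q$ has $q<0$, so $K_q$ is strictly convex. If $q(y)=0$, then for $\lambda>1$ close to $1$ convexity along the ray gives $q(y)\le(1-\frac1\lambda)q(0)+\frac1\lambda q(\lambda y)$. Hence $q(\lambda y)\ge-(\lambda-1)q(0)>0$, and $y$ is not interior. Therefore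
$$\operatorname{int}K_q=\{q<0\},\qquad \partial K_q=\{q=0\}.$$

**Step 2: reduction to one direction.** *We get uniformity in the direction by compactness.* Suppose the theorem fails. Then there are $q_j\to q_0$ in $C^{2n+5}(3B)$ such that the convex bodies $K_j=K_{q_j}$ are not hypermetric. By Theorem A there are directions $\eta_j$ for which $\Lambda_{\eta_j}\ge0$ fails on $I_{\eta_j}$. Composing $q_j$ with a rotation preserves $q_0$ and the norm, and it rotates $K_j$. So we may assume that $\eta_j=e$ is fixed. We shall show $\Lambda_e>0$ on $I_e$ for large $j$, a contradiction. Below, "uniformly" means uniformly in all variables, including $\theta$.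

**Step 3: a line through the two touching points.** *We choose coordinates in which the slice shrinks at $s=\pm1$ exactly.* Let $p_j^\pm\in K_j$ be the points maximizing $\pm\langle y,e\rangle$ on $K_j$; they are unique by strict convexity. A limit point $p$ of $(p_j^+)$ satisfies $q_0(p)\le0$, i.e. $|p|\le1$. For each $\epsilon\in(0,1)$ we have $(1-\epsilon)e\in K_j$ for large $j$, so $\langle p,e\rangle\ge1$. Thus $p=e$, and $p_j^+\to e$; likewise $p_j^-\to-e$. The supporting hyperplane of $K_j$ at $p_j^\pm$ orthogonal to $e$ contains no interior point of $K_j$, so within $3B$ we have $q_j\ge0=q_j(p_j^\pm)$ on it. So $p_j^\pm$ minimizes $q_j$ there, and $\nabla q_j(p_j^\pm)\perp e^\perp$. Let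
$$c_j(s)=\tfrac12(p_j^++p_j^-)+\tfrac s2(p_j^+-p_j^-),\qquad s\in J:=(-1.1,\,1.1).$$
These affine maps converge to $s\mapsto se$, and $c_j(\pm1)=p_j^\pm$. For $s\in(-1,1)$ strict convexity gives $q_j(c_j(s))<0$.

**Step 4: dividing out the zeros at $s=\pm1$.** *We extract the factor $1-s^2$ from the values and the transverse gradients along the line.* For $\theta\in S^{n-2}:=S\cap e^\perp$ put
$$a_j(s)=q_j(c_j(s)),\qquad b_j(s,\theta)=\langle\nabla q_j(c_j(s)),\theta\rangle .$$
Both vanish at $s=\pm1$, the second by Step 3. Moreover $a_j\to s^2-1$ in $C^{2n+5}(J)$ and $b_j\to2s\langle e,\theta\rangle=0$ in $C^{2n+4}(J)$ uniformly.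

If $f\in C^{r+1}(J)$ has bounded derivatives and vanishes at $s_0\in J$, then $f(s)/(s-s_0)=\int_0^1f'(s_0+\lambda(s-s_0))\,d\lambda$ has $C^r(J)$ norm at most $\|f\|_{C^{r+1}(J)}$. Apply this at $s_0=1$ and then at $s_0=-1$ to $a_j+1-s^2$ and to $b_j$. Each is $(s^2-1)$ times a function that tends to $0$, with two derivatives lost. So
$$a_j=-(1-s^2)A_j,\qquad b_j=(1-s^2)B_j,\qquad A_j\to1,\ B_j\to0\ \text{ in }C^{2n+2}(J)\text{ uniformly}.$$

**Step 5: a rescaled equation for the boundary.** *The radius of the slice behaves like $\sqrt{1-s^2}$; we introduce $\sigma$ as an independent variable in its place, so that nothing is singular.* For $s,\sigma\in J$ and $\kappa\in(0.4,1.6)$ set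
$$E_j(\theta,s,\rho)=\int_0^1(1-\lambda)D^2q_j(c_j(s)+\lambda\rho\theta)[\theta,\theta]\,d\lambda\quad(|\rho|<1.8),$$
$$\Psi_j(\theta,s,\sigma,\kappa)=-A_j(s)+\sigma\kappa B_j(s,\theta)+\kappa^2E_j(\theta,s,\sigma\kappa).$$
Here $|\sigma\kappa|\le1.1\cdot1.6<1.8$. The points $c_j(s)+\lambda\rho\theta$ are, in the limit, of norm at most $\sqrt{1.1^2+1.8^2}<2.2$, so for large $j$ they have norm less than $2.5$. Since $D^2q_0=2\,\mathrm{Id}$ and $\int_0^1 2(1-\lambda)d\lambda=1$, $E_j\to1$ in $C^{2n+3}$ in $(s,\rho)$. Hence $\Psi_j\to\kappa^2-1$ in $C^{2n+2}$ in $(s,\sigma,\kappa)$, uniformly, and these derivatives of $\Psi_j$ are continuous in all variables including $\theta$. By Taylor's formula along $\theta$,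
$$q_j(c_j(s)+\sigma\kappa\theta)=a_j(s)+\sigma\kappa\,b_j(s,\theta)+\sigma^2\kappa^2E_j(\theta,s,\sigma\kappa)=\sigma^2\,\Psi_j(\theta,s,\sigma,\kappa)\qquad\text{if }\sigma^2=1-s^2, \tag{9}$$
because then $a_j=-\sigma^2A_j$ and $b_j=\sigma^2B_j$.

**Step 6: solving for the radial function.** *We show that the root $\kappa$ of $\Psi_j=0$ is close to $1$ with many derivatives.* For large $j$ we have $\partial_\kappa\Psi_j\ge\frac12$ on $\kappa\in[\frac12,\frac32]$ (the limit is $2\kappa\ge1$) and $\Psi_j|_{\kappa=1/2}<0<\Psi_j|_{\kappa=3/2}$ (the limits are $-\frac34$ and $\frac54$). So there is a unique root $\kappa_j(\theta,s,\sigma)\in(\frac12,\frac32)$. It is continuous in all variables: for small $\epsilon>0$ the signs of $\Psi_j$ at $\kappa_j\pm\epsilon$ are opposite, and they persist at nearby $(\theta,s,\sigma)$. By the implicit function theorem $\kappa_j$ is of class $C^{2n+2}$ in $(s,\sigma)$. Since $\Psi_j-(\kappa^2-1)\to0$ uniformly, $\kappa_j^2-1\to0$, so $\kappa_j\to1$ uniformly.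

*Claim: $\kappa_j\to1$ in $C^{2n+2}(J\times J)$, uniformly in $\theta$.* We show by induction on $|\alpha|$ that $\partial^\alpha\kappa_j\to0$ uniformly for $1\le|\alpha|\le2n+2$, where $\partial^\alpha$ acts in $(s,\sigma)$. Applying $\partial^\alpha$ to $\Psi_j(\theta,s,\sigma,\kappa_j(\theta,s,\sigma))=0$ gives
$$(\partial_\kappa\Psi_j)\,\partial^\alpha\kappa_j=-\sum\mathrm{const}\cdot(\partial^\beta\partial_\kappa^k\Psi_j)\,\partial^{\alpha_1}\kappa_j\cdots\partial^{\alpha_k}\kappa_j, \tag{10}$$
where $\beta+\alpha_1+\dots+\alpha_k=\alpha$, all $|\alpha_i|\ge1$, the derivatives of $\Psi_j$ are taken at $\kappa=\kappa_j$, and the term $k=1$, $\beta=0$, $\alpha_1=\alpha$ is excluded. If $k=0$, then $\beta=\alpha\ne0$, and $\partial^\alpha\Psi_j\to\partial^\alpha(\kappa^2-1)=0$ uniformly, since $\kappa^2-1$ does not involve $(s,\sigma)$. If $k\ge1$, then $1\le|\alpha_i|<|\alpha|$ for all $i$ (either $k\ge2$, or $k=1$ and $\beta\ne0$). So the factors $\partial^{\alpha_i}\kappa_j$ tend to $0$ by induction, while the derivatives of $\Psi_j$, of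 order $|\beta|+k\le|\alpha|$, are bounded. As $\partial_\kappa\Psi_j\ge\frac12$, the claim follows. By (10) and the same induction, the derivatives of $\kappa_j$ are continuous in all variables.

**Step 7: a symmetry of the root.** *It will make the section volume depend on $\sigma$ only through $\sigma^2$.* From the definitions $B_j(s,-\theta)=-B_j(s,\theta)$ and $E_j(-\theta,s,-\rho)=E_j(\theta,s,\rho)$. So $\Psi_j(-\theta,s,-\sigma,\kappa)=\Psi_j(\theta,s,\sigma,\kappa)$, and by uniqueness of the root
$$\kappa_j(-\theta,s,-\sigma)=\kappa_j(\theta,s,\sigma). \tag{11}$$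

**Step 8: the section volumes.** *We write $V_e$ in the form required by Lemma 2.* Let $s\in(-1,1)$ and $\sigma=\sqrt{1-s^2}$. By (9), $q_j(c_j(s)+\sigma\kappa_j\theta)=0$. A ray from the interior point $c_j(s)$ meets $\partial K_j=\{q_j=0\}$ exactly once, so in direction $\theta$ it does so at distance $\sigma\kappa_j(\theta,s,\sigma)$. Let $\ell_j$ be the length of $I_e$ and $t_j$ its midpoint; then $t=\langle c_j(s),e\rangle=t_j+\frac{\ell_j}2s$. Polar coordinates in the slice about $c_j(s)$ give
$$V_e(t)=(1-s^2)^mg_j(s),\quad g_j(s)=G_j\big(s,\sqrt{1-s^2}\big),\quad G_j(s,\sigma)=\frac1{n-1}\int_{S^{n-2}}\kappa_j(\theta,s,\sigma)^{n-1}d\theta .$$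
By Step 6, differentiating under the integral, $G_j\to\frac1{n-1}|S^{n-2}|=\omega$ in $C^{2n+2}(J\times J)$. By (11) and the substitution $\theta\mapsto-\theta$, $G_j$ is even in $\sigma$.

**Step 9: regularity of $g_j$ up to the endpoints.** *Composition with $\sqrt{1-s^2}$ usually destroys smoothness at $\pm1$: for $G=\sigma$ it gives $\sqrt{1-s^2}$, which is not $C^1$ on $[-1,1]$. Evenness rescues us.* For $G\in C^r(J\times J)$ with bounded derivatives, $r\ge2$, and $G$ even in $\sigma$, put
$$SG=\partial_sG-2s\,TG,\qquad TG(s,\sigma)=\tfrac12\int_0^1\partial_\sigma^2G(s,\lambda\sigma)\,d\lambda .$$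
By evenness $\partial_\sigma G(s,0)=0$, so $TG=\partial_\sigma G/(2\sigma)$ for $\sigma\ne0$. Thus $SG$ is again even in $\sigma$, $\|SG\|_{C^{r-2}}\le C\|G\|_{C^r}$, and on $(-1,1)$
$$\tfrac d{ds}\,G(s,\sqrt{1-s^2})=\partial_sG-\tfrac s{\sqrt{1-s^2}}\,\partial_\sigma G=(SG)(s,\sqrt{1-s^2}).$$
Each application of $S$ costs two derivatives, and we have $2n+2=2(n+1)$. So $g_j^{(i)}(s)=(S^iG_j)(s,\sqrt{1-s^2})$ on $(-1,1)$ for $0\le i\le n+1$, and the right-hand sides are continuous on $[-1,1]$. So $g_j\in C^{n+1}[-1,1]$. The same applies to $G_j-\omega$, and therefore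
$$\|g_j-\omega\|_{C^{n+1}[-1,1]}\le C\|G_j-\omega\|_{C^{2n+2}(J\times J)}\to0 .$$

**Step 10: positivity.** *We compare with the ball by linearity.* Under $t=t_j+\frac{\ell_j}2s$ the operator $|D|^n$ scales by $(2/\ell_j)^n$. So on $I_e$
$$\Lambda_e(t)=(2/\ell_j)^n\,W_j(s),\qquad W_j=|D|^n\big[(1-s^2)_+^mg_j\big],$$
and $W_j$ is a continuous function on $(-1,1)$ by Lemma 2. Split $g_j=\omega+(g_j-\omega)$. Lemma 3 evaluates the first part, and Lemma 2 bounds the second:
$$(1-s^2)^{\frac{n+1}2}\,W_j(s)\ \ge\ c_n\omega-C\|g_j-\omega\|_{C^{n+1}[-1,1]}\ >\ 0\qquad(-1<s<1)$$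
for large $j$. So $\Lambda_e>0$ on all of $I_e$, which contradicts Step 2. This proves Theorem B, and with it the Corollary: the hyperbolic geometries are not the only hypermetric Hilbert geometries in any dimension $n>2$. $\square$
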